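\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{proposition}{Proposition}


\title{A supercongruence for $\sum(21k+8)\binom{2k}{k}^3$ truncated at two thirds of a prime power}

\begin{abstract}
Let $p$ be a prime and $a\ge 1$ an integer with $p^a\equiv 1\pmod 3$. We prove that
$\sum_{k=0}^{\lfloor 2p^a/3\rfloor}(21k+8)\binom{2k}{k}^3\equiv 8p^a$ modulo $p^{a+5+(-1)^p}$. The sum is rewritten exactly as a sum that is symmetric about $p^a$. For odd $p$, a second exact identity shows that the first correction to the main term is, up to a constant factor, a sum of squares of $p$-adically small numbers. For $p=2$ the modulus is exact for every admissible $a$; for $p=7$, $a=1$ it is exact as well; and for $a=1$, $p\equiv1\pmod 3$ we determine the next $p$-adic term.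
\end{abstract}


\section{The question and the answer}

Let $p$ be a prime, let $a\ge1$, and put $q=p^a$. We assume that $q\equiv1\pmod 3$, and study
\[
S=\sum_{k=0}^{\lfloor 2q/3\rfloor}(21k+8)\binom{2k}{k}^3 .
\]
The problem, taken from \cite{source}, is to prove or disprove that
\[
S\equiv 8p^a \pmod{p^{a+5+(-1)^p}} .
\]
The modulus is $p^{a+4}$ for odd $p$ and $2^{a+6}$ for $p=2$. The hypothesis excludes $p=3$, and it forces $a$ to be even when $p\equiv2\pmod3$. We write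
\[
q=3m+1,\qquad\text{so that}\qquad \lfloor 2q/3\rfloor=2m ,\quad m\ge1 .
\]

The two smallest cases are
\begin{align*}
q=4:&\quad S=8+29\cdot2^3+50\cdot6^3=11040=32+2^{8}\cdot 43,\\
q=7:&\quad S=11040+71\cdot20^3+92\cdot70^3=32135040=56+7^5\cdot1912 .
\end{align*}
Since $43$ is odd and $7\nmid 1912$, in both cases the congruence holds with exactly the stated exponent ($a+6=8$ and $a+4=5$).

\subsection*{Why two thirds, and why $8q$}
We shall prove that for every $N\ge0$
\begin{equation}\label{eq:intro}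
\sum_{k=0}^{N}(21k+8)\binom{2k}{k}^3
=8\left(\frac{(2N+1)!}{N!^2}\right)^{2}\sum_{k=0}^N\frac{\binom Nk^2}{N+1+k}.
\end{equation}
The weights $\binom Nk^2$ are invariant under $k\mapsto N-k$, and the denominators run through the interval $[N+1,2N+1]$, whose midpoint is $\frac32N+1$. This midpoint equals $q$ exactly when $N=2m$. So two thirds of $q$ is the place to stop: the middle term, with denominator $q$, supplies the main term, and the others combine in pairs $\frac1{q+j}+\frac1{q-j}$. With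
\begin{equation}\label{eq:r}
r_n=\frac{\binom{2m}{m+n}}{\binom{2m}{m}}=\prod_{i=0}^{n-1}\frac{m-i}{m+1+i}\qquad(0\le n\le m)
\end{equation}
we shall find $S=8qF$, where
\begin{equation}\label{eq:F}
F=\prod_{j=1}^m\Bigl(1-\frac{q^2}{j^2}\Bigr)^2\cdot\Bigl[1+2\sum_{j=1}^m\frac{q^2r_j^2}{q^2-j^2}\Bigr].
\end{equation}
Only $q^2$ occurs here. Since $q/j$ is divisible by $p$ for $1\le j\le m$, symmetry alone makes $F-1$ divisible by $p^2$, once the denominators of the $r_j$ are under control. For odd $p$ two more powers of $p$ are needed, and they are the real content. To first order $F$ is $1-2q^2c_m$ with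
\[
c_m=\sum_{n=1}^m\frac{1+r_n^2}{n^2}.
\]
So $q^2c_m$ must be divisible by $p^4$, although term by term one sees only $p^2$, and $c_m$ is a sum of positive terms with no visible cancellation. The reason is an exact identity (Proposition~\ref{prop:squares}) that writes $c_m$ as a different sum of squares. For odd $p$, each of these new squares becomes divisible by $p^4$ when multiplied by $q^2$.

\subsection*{Results}
Let $v=v_p$ be the $p$-adic valuation on $\mathbb Q$, with $v(0)=\infty$, and let $\mathbb Z_{(p)}=\{x\in\mathbb Q: v(x)\ge0\}$. All congruences modulo powers of $p$ are in $\mathbb Z_{(p)}$. Put $H_n^{(s)}=\sum_{i=1}^n i^{-s}$ and $H_n=H_n^{(1)}$.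

\begin{theorem}\label{thm:main}
If $p$ is a prime, $a\ge1$ and $p^a\equiv1\pmod3$, then
\[
\sum_{k=0}^{\lfloor \frac23p^a\rfloor}(21k+8)\binom{2k}{k}^3\equiv 8p^a\pmod{p^{a+5+(-1)^p}} .
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(i)] If $p=2$, then $v_2(S-8\cdot2^a)=a+6$ for every even $a\ge2$.
\item[(ii)] If $a=1$ and $p\equiv1\pmod3$, then
\[
S\equiv 8p-16p^5\Bigl(\bigl(H_m^{(2)}\bigr)^2+\sum_{n=1}^m\frac{r_n^2(H_{m+n}-H_m)^2}{n^2}\Bigr)\pmod{p^6}.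
\]
\item[(iii)] For $p=7$, $a=1$ one has $v_7(S-56)=5=a+4$, so the exponent $a+4$ cannot be improved uniformly for odd $p$.
\end{enumerate}
\end{theorem}

Part (iii) is the computation for $q=7$ above.

\section{The case $q=7$ by hand}\label{sec:seven}

This section illustrates the method; nothing later depends on it. Here $m=2$, $N=4$, and \eqref{eq:intro} reads
\[
S=8\cdot630^2\Bigl(\frac15+\frac{16}6+\frac{36}7+\frac{16}8+\frac19\Bigr).
\]
The denominators are symmetric about $7$. Factor $36$ out of the parentheses, so that the weights become $r_j^2$ with $r_1=\frac46=\frac23$, $r_2=\frac16$, and note $630\cdot6=7\cdot540$ with $540=(7^2-1)(7^2-4)/4$. Pairing the terms with denominators $7\pm j$ gives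
\[
S=56F,\qquad F=540^2\Bigl[1+2\Bigl(\frac{49\cdot\frac49}{48}+\frac{49\cdot\frac1{36}}{45}\Bigr)\Bigr].
\]
Since $540^2=(1-49)^2(1-\frac{49}4)^2$, expanding modulo $7^4$ gives
\[
F\equiv 1-2\cdot 49\,c_2\pmod{7^4},\qquad c_2=1+\frac49+\frac14\Bigl(1+\frac1{36}\Bigr)=\frac{245}{144}=\frac{5\cdot7^2}{144}.
\]
So $49\,c_2$ is divisible by $7^4$, and $S\equiv56\pmod{7^5}$. The factor $7^2$ in $c_2$ looks accidental. To explain it, compare $r_n=\prod_{i=0}^{n-1}\frac{m-i}{m+1+i}$ with $s_n=\prod_{i=0}^{n-1}\frac{m-i}{2m-i}$. Since $2m-i\equiv-(m+1+i)\pmod 7$, we have $s_n\equiv(-1)^nr_n\pmod 7$; indeed $s_1=\frac12$, $s_2=\frac16$ and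
\[
s_1+r_1=\frac76,\qquad s_2-r_2=0,\qquad H_4-H_2=\frac7{12}.
\]
All three are divisible by $7$, and
\[
\Bigl(\frac7{12}\Bigr)^2+\frac{(7/6)^2}{1^2}+\frac{0^2}{2^2}=\frac{49+196}{144}=\frac{245}{144}=c_2 .
\]
This is the identity that we prove for all $m$ in Section~\ref{sec:squares}. For general $q=p^a$ the new difficulty is that $j$ may be divisible by $p$ and $r_j$ need not be $p$-integral; Section~\ref{sec:val} deals with this.

\section{A symmetric form of the sum}

We pass from $S$ to \eqref{eq:intro} in two steps: from cubes to a sum of squares of binomial coefficients, and then to partial fractions.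

\begin{lemma}\label{lem:tele}
For $n\ge1$,
\[
\sum_{k=0}^{n-1}(21k+8)\binom{2k}k^3=4n\binom{2n}n\,t_n,\qquad t_n=\sum_{k=0}^{n-1}\binom{n+k-1}{k}^2 .
\]
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=1$ both sides are $8$. Since $(n+1)\binom{2n+2}{n+1}=2(2n+1)\binom{2n}n$, passing from $n$ to $n+1$ amounts to
\begin{equation}\label{eq:step}
8(2n+1)t_{n+1}-4n\,t_n=(21n+8)\binom{2n}n^2 .
\end{equation}
Put $f(k)=\binom{n+k-1}k^2$. Then
\[
\binom{n+k}k^2=\frac{(n+k)^2}{n^2}f(k),\qquad f(k+1)=\frac{(n+k)^2}{(k+1)^2}f(k).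
\]
Thus the summands of $t_{n+1}$ and $t_n$ are rational multiples of $f(k)$, and we look for a telescoping combination. Let $G(k)=k^2(8k+12n)f(k)/n^2$. We claim
\begin{equation}\label{eq:cert}
8(2n+1)\binom{n+k}k^2-4nf(k)=G(k+1)-G(k).
\end{equation}
After multiplication by $n^2/f(k)$ this says
\[
8(2n+1)(n+k)^2-4n^3=(n+k)^2(8k+8+12n)-k^2(8k+12n).
\]
On the right the $k^3$ terms cancel. The coefficients of $k^2,k,1$ are
\[
8+12n+16n-12n=8(2n+1),\quad 8n^2+2n(8+12n)=16n(2n+1),\quad 12n^3+8n^2,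
\]
and these are the coefficients on the left. Now sum \eqref{eq:cert} over $0\le k\le n$. We have $f(n)=\binom{2n-1}n^2=\frac14\binom{2n}n^2$, $G(0)=0$, and, since $G(k+1)=(n+k)^2(8k+8+12n)f(k)/n^2$, also $G(n+1)=4(20n+8)f(n)=(20n+8)\binom{2n}n^2$. Hence
\[
8(2n+1)t_{n+1}-4n\,t_n-n\binom{2n}n^2=(20n+8)\binom{2n}n^2,
\]
which is \eqref{eq:step}.
\end{proof}

The sum $t_{N+1}=\sum_{k=0}^N\binom{N+k}k^2$ has no symmetry. It acquires one after a partial fraction expansion. Write $(y)_k=y(y+1)\cdots(y+k-1)$, with $(y)_0=1$.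

\begin{lemma}\label{lem:pf}
For $N\ge0$,
\[
\sum_{k=0}^N\binom{N+k}k^2=\frac{(2N+1)!}{N!^2}\sum_{k=0}^N\frac{\binom Nk^2}{N+1+k}.
\]
\end{lemma}

\begin{proof}
We show that, as rational functions of $y$,
\begin{equation}\label{eq:pf}
\sum_{l=0}^N\frac{\binom Nl^2}{y+l}=\frac{N!}{(y)_{N+1}}\sum_{k=0}^N\frac{(y)_k(N+1)_k}{k!^2}.
\end{equation}
The right side has numerator of degree at most $N$, denominator of degree $N+1$, and at most simple poles, at $y=-l$ with $0\le l\le N$. So it equals $\sum_l\rho_l/(y+l)$, where $\rho_l$ is its residue at $y=-l$, and we compute these residues. The product of $i-l$ over $0\le i\le N$, $i\ne l$, is $(-1)^ll!(N-l)!$. Moreover $(-l)_k/k!=(-1)^k\binom lk$ and $(N+1)_k/k!=\binom{N+k}N$. Therefore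
\[
\rho_l=(-1)^l\binom Nl\sum_{k=0}^{l}(-1)^k\binom lk\binom{N+k}N .
\]
The last sum is $(-1)^l$ times the $l$-th forward difference at $x=0$ of $\binom{N+x}N$. One forward difference turns $\binom{N+x}{N}$ into $\binom{N+x}{N-1}$, so the $l$-th one is $\binom{N+x}{N-l}$, with value $\binom N{N-l}=\binom Nl$ at $x=0$. Hence $\rho_l=\binom Nl^2$, which proves \eqref{eq:pf}. Set $y=N+1$: then $(N+1)_{N+1}=(2N+1)!/N!$ and $(N+1)_k/k!=\binom{N+k}k$, and the lemma follows.
\end{proof}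

\begin{proposition}\label{prop:F}
Formula \eqref{eq:intro} holds for all $N\ge0$. For every integer $m\ge1$ and $q=3m+1$, whether or not $q$ is a prime power,
\[
\sum_{k=0}^{2m}(21k+8)\binom{2k}k^3=8qF
\]
with $F$ as in \eqref{eq:F}.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:tele} with $n=N+1$. Since
\[
4(N+1)\binom{2N+2}{N+1}=\frac{4(N+1)(2N+2)(2N+1)!}{(N+1)^2N!^2}=8\,\frac{(2N+1)!}{N!^2},
\]
Lemma~\ref{lem:pf} gives \eqref{eq:intro}. Now let $N=2m$, $P=(4m+1)!/(2m)!^2$ and $k=m+j$, so that $N+1+k=q+j$. The sum in question is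
\[
8P^2\sum_{j=-m}^m\frac{\binom{2m}{m+j}^2}{q+j}
=8\Bigl(P\binom{2m}m\Bigr)^2\Bigl[\frac1q+\sum_{j=1}^mr_j^2\Bigl(\frac1{q+j}+\frac1{q-j}\Bigr)\Bigr].
\]
The bracket is $\frac1q\bigl[1+2\sum_j q^2r_j^2/(q^2-j^2)\bigr]$. As for the prefactor, writing out factorials and using $3m=q-1$, $4m+1=q+m$,
\begin{align*}
P\binom{2m}m&=\frac{(4m+1)!}{(2m)!\,m!^2}=q\binom{3m}m\binom{4m+1}m\\
&=q\prod_{j=1}^m\frac{q-j}j\cdot\prod_{j=1}^m\frac{q+j}j=q\prod_{j=1}^m\frac{q^2-j^2}{j^2}.
\end{align*}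
Its square is $q^2\prod_j(1-q^2/j^2)^2$, and the formula follows.
\end{proof}

For $q=p^a$ we thus have $S-8q=8q(F-1)$, and Theorem~\ref{thm:main} says that $v(F-1)\ge4$ for odd $p$ and $v(F-1)\ge3$ for $p=2$.

\section{The correction term as a sum of squares}\label{sec:squares}

For $0\le n\le m$ put
\begin{equation}\label{eq:s}
s_n=\frac{\binom{2m-n}m}{\binom{2m}m}=\prod_{i=0}^{n-1}\frac{m-i}{2m-i}.
\end{equation}
As Section~\ref{sec:seven} suggests, $s_n$ should be compared with $(-1)^nr_n$, and we want to trade $c_m$ for $\sum_n(s_n-(-1)^nr_n)^2/n^2$. This requires the value of $\sum_n(s_n^2-2(-1)^nr_ns_n)/n^2$. The idea is that the $s_n$ are linear combinations of the $\pm r_k$ with binomial coefficients. So $\sum_n s_n^2/n^2$ is a quadratic form in the $\pm r_k$, whose kernel can be summed by Vandermonde's formula and rewritten so that it produces $r_ns_n$.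

\begin{proposition}\label{prop:squares}
For every integer $m\ge1$,
\[
c_m=\sum_{n=1}^m\frac{1+r_n^2}{n^2}=(H_{2m}-H_m)^2+\sum_{n=1}^m\frac{\bigl(s_n-(-1)^nr_n\bigr)^2}{n^2}.
\]
\end{proposition}

\begin{proof}
\emph{The kernel.} For $k,l\ge1$,
\begin{equation}\label{eq:kernel}
\sum_{n\ge1}\frac1{n^2}\binom{k-1}{n-1}\binom{l-1}{n-1}
=\frac1{k^2}\binom{k+l-1}l+\frac1{l^2}\binom{k+l-1}k-\frac1{kl}.
\end{equation}
Indeed $\frac1n\binom{k-1}{n-1}=\frac1k\binom kn$, so by Vandermonde the left side is $\frac1{kl}\sum_{n\ge1}\binom kn\binom ln=\frac1{kl}\bigl(\binom{k+l}k-1\bigr)$. On the right, $\binom{k+l-1}l=\frac k{k+l}\binom{k+l}k$ and $\binom{k+l-1}k=\frac l{k+l}\binom{k+l}k$, so the first two terms add up to $\frac1{k+l}\bigl(\frac1k+\frac1l\bigr)\binom{k+l}k=\frac1{kl}\binom{k+l}k$.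

\emph{The weights.} Let $[x^i]$ denote the coefficient of $x^i$, let $B=\binom{2m}m$, and put
\[
\lambda_k=[x^{m-k}](1-x)^{2m}=(-1)^{m-k}\binom{2m}{m-k}=(-1)^{m-k}B\,r_k\qquad(0\le k\le m).
\]
For any power series $g(x)=\sum_{k\ge0}g_kx^k$ we have $\sum_{k=0}^m\lambda_kg_k=[x^m](1-x)^{2m}g(x)$. We use three choices of $g$.

First, $\sum_{k\ge1}\binom{k-1}{n-1}x^k=\bigl(\frac x{1-x}\bigr)^n$, so for $1\le n\le m$
\[
\sum_{k=1}^m\lambda_k\binom{k-1}{n-1}=[x^{m-n}](1-x)^{2m-n}=(-1)^{m-n}\binom{2m-n}{m-n}=(-1)^{m-n}B\,s_n .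
\]
Second, $\sum_{l\ge0}\binom{k+l-1}lx^l=(1-x)^{-k}$, so for $1\le k\le m$, after removing $l=0$,
\[
\sum_{l=1}^m\lambda_l\binom{k+l-1}l=[x^m](1-x)^{2m-k}-\lambda_0=(-1)^mB\,(s_k-1).
\]
Third, $\sum_{k\ge1}x^k/k=-\log(1-x)$, and $(1-x)^t\log(1-x)$ is the $t$-derivative of $(1-x)^t=\sum_i(-1)^i\binom tix^i$. Therefore
\[
\sum_{k=1}^m\frac{\lambda_k}k=-(-1)^m\frac{d}{dt}\binom tm\Big|_{t=2m}=-(-1)^mB\sum_{i=0}^{m-1}\frac1{2m-i}=-(-1)^mB\,(H_{2m}-H_m).
\]

\emph{Summation.} Multiply \eqref{eq:kernel} by $\lambda_k\lambda_l$ and sum over $1\le k,l\le m$; only $n\le m$ contributes on the left. By the first evaluation the left side becomes $B^2\sum_ns_n^2/n^2$. By the second, the first term on the right becomes $\sum_k\frac{\lambda_k}{k^2}(-1)^mB(s_k-1)=B^2\sum_k(-1)^kr_k(s_k-1)/k^2$, and by symmetry the second term gives the same. By the third, the last term gives $-B^2(H_{2m}-H_m)^2$. Thus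
\begin{equation}\label{eq:ss}
\sum_{n=1}^m\frac{s_n^2}{n^2}=2\sum_{n=1}^m\frac{(-1)^nr_n(s_n-1)}{n^2}-(H_{2m}-H_m)^2 .
\end{equation}

\emph{The linear term.} We claim
\begin{equation}\label{eq:lin}
\sum_{n=1}^m\frac{(-1)^nr_n}{n^2}=-\frac12H_m^{(2)} .
\end{equation}
Write $r_n(m)=m!^2/((m+n)!(m-n)!)$, read as $0$ for $n>m$. Then $r_n(m-1)=r_n(m)\bigl(1-\frac{n^2}{m^2}\bigr)$ for $1\le n\le m$. So when $m-1$ is replaced by $m$, the left side of \eqref{eq:lin} changes by $\frac1{m^2}\sum_{n=1}^m(-1)^nr_n(m)$. The alternating sum of the binomial coefficients $\binom{2m}{m+n}$ over $-m\le n\le m$ vanishes, so $1+2\sum_{n=1}^m(-1)^nr_n(m)=0$ and the change is $-\frac1{2m^2}$, the same as on the right. For $m=0$ both sides of \eqref{eq:lin} are $0$, which proves the claim.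

Inserting \eqref{eq:lin} in \eqref{eq:ss} we get
\[
\sum_{n=1}^m\frac{s_n^2-2(-1)^nr_ns_n}{n^2}=H_m^{(2)}-(H_{2m}-H_m)^2 .
\]
Adding $\sum_nr_n^2/n^2$ to both sides gives the proposition.
\end{proof}

\section{Valuations}\label{sec:val}

Proposition~\ref{prop:squares} is an identity for all $m$. The arithmetic of $q=3m+1=p^a$ enters now, through one fact used repeatedly: if $0<u<q$ then $v(u)\le a-1$, that is, $v(q/u)\ge1$. We also recall Kummer's theorem: $v\binom{u+w}u$ is the number of carries when $u$ and $w$ are added in base $p$.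

The delicate point is the size of $qr_n/n$. When $p\equiv2\pmod3$, $r_n$ may have $p$ in its denominator (for $q=4$, $r_1=\frac12$). We have to see that this loss is small when $v(n)$ is large, and is outweighed by $q/n$ when $v(n)$ is small.

\begin{lemma}\label{lem:val}
Let $q=p^a=3m+1$ and $1\le n\le m$.
\begin{enumerate}
\item[(A)] $v(qr_n/n)\ge1$. If $p\equiv2\pmod 3$, then more precisely
\begin{equation}\label{eq:A}
v(qr_n/n)\ge\frac a2-\Bigl\lfloor \frac{v(n)}2\Bigr\rfloor .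
\end{equation}
\item[(B)] $s_n=(-1)^nr_n\theta_n$, where $\theta_n=\prod_{i=1}^n\bigl(1-\frac q{m+i}\bigr)^{-1}\in1+p\mathbb Z_{(p)}$.
\item[(C)] If $p$ is odd, then $v\bigl(q(H_{2m}-H_m)\bigr)\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(A) Suppose $p\equiv1\pmod3$. All $a$ base-$p$ digits of $q-1$ are $p-1$, so those of $m$ are $\frac{p-1}3$. Hence $m+m$ has no carries, $\binom{2m}m$ is prime to $p$, $r_n\in\mathbb Z_{(p)}$, and $v(qr_n/n)\ge v(q/n)\ge1$.

Suppose $p\equiv2\pmod3$; then $a$ is even. Put $d_0=\frac{2p-1}3$ and $d_1=\frac{p-2}3$; both lie in $[0,p-1]$. From $\frac{p^2-1}3=d_1p+d_0$ and $m=\frac{p^2-1}3(1+p^2+\dots+p^{a-2})$ we see that the digits of $m$ in positions $0,\dots,a-1$ are $d_0$ in even and $d_1$ in odd positions. In $m+m$ every even position produces a carry, since $2d_0=\frac{4p-2}3\ge p$, and no odd position does, since even with an incoming carry $2d_1+1=\frac{2p-1}3<p$. So $v\binom{2m}m=\frac a2$. Now let $b=v(n)\le a-1$.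 The lowest $b$ digits of $m+n$ and of $m-n$ are those of $m$. Hence adding $m+n$ and $m-n$ produces carries at least in the even positions below $b$, of which there are $\lceil b/2\rceil$. Thus $v(r_n)\ge\lceil b/2\rceil-\frac a2$ and
\[
v(qr_n/n)\ge a-b+\lceil b/2\rceil-\frac a2=\frac a2-\lfloor b/2\rfloor .
\]
Since $b\le a-1$ with $a$ even, $\lfloor b/2\rfloor\le\frac a2-1$, and the bound is at least $1$.

(B) Since $2m=q-1-m$, we have $2m-i=-(m+1+i-q)$. Comparing \eqref{eq:r} and \eqref{eq:s},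
\[
\frac{s_n}{r_n}=\prod_{i=0}^{n-1}\frac{m+1+i}{2m-i}=(-1)^n\prod_{i=1}^n\frac{m+i}{m+i-q}=(-1)^n\theta_n .
\]
As $0<m+i\le2m<q$, each $q/(m+i)$ lies in $p\mathbb Z_{(p)}$, so $\theta_n\in1+p\mathbb Z_{(p)}$.

(C) The map $u\mapsto q-u$ permutes $\{m+1,\dots,2m\}$. Averaging over it,
\begin{equation}\label{eq:C}
q(H_{2m}-H_m)=\frac12\sum_{u=m+1}^{2m}\Bigl(\frac qu+\frac q{q-u}\Bigr)=\frac12\sum_{u=m+1}^{2m}\frac{q^2}{u(q-u)} .
\end{equation}
Each summand is a product of $q/u$ and $q/(q-u)$, so it has valuation at least $2$, and $\frac12\in\mathbb Z_{(p)}$.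
\end{proof}

Statement (C) fails for $p=2$: with $q=4$, $m=1$ one has $q(H_2-H_1)=2$. The prime $2$ is treated below without Proposition~\ref{prop:squares}.

\section{Proof of Theorem~\ref{thm:main}}

Put $X_j=q^2/j^2$, so that $\dfrac{q^2r_j^2}{q^2-j^2}=-\dfrac{r_j^2X_j}{1-X_j}$.

\subsection*{Odd $p$}
By Lemma~\ref{lem:val} (A) and (B),
\[
v\Bigl(\frac qn\bigl(s_n-(-1)^nr_n\bigr)\Bigr)=v\Bigl(\frac{qr_n}n(\theta_n-1)\Bigr)\ge2 .
\]
Together with (C), this shows that, after multiplication by $q^2$, every square on the right of Proposition~\ref{prop:squares} has valuation at least $4$. Hence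
\begin{equation}\label{eq:c}
v(q^2c_m)\ge4 .
\end{equation}
We have $v(X_j)\ge2$, and $v(r_j^2X_j)\ge2$ by (A). In particular each $1-X_j$ is a unit in $\mathbb Z_{(p)}$, and the product of any two of the numbers $X_i$, $r_j^2X_j$ vanishes modulo $p^4$. Therefore
\[
\prod_{j=1}^m(1-X_j)^2\equiv1-2q^2H_m^{(2)},\qquad
1-2\sum_{j=1}^m\frac{r_j^2X_j}{1-X_j}\equiv1-2q^2\sum_{j=1}^m\frac{r_j^2}{j^2}\pmod{p^4},
\]
and, multiplying, $F\equiv1-2q^2c_m\pmod{p^4}$. By \eqref{eq:c}, $F\equiv1\pmod{p^4}$. Hence $S-8q=8q(F-1)\equiv0\pmod{p^{a+4}}$.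

\subsection*{$p=2$}
Here only $F\equiv1\pmod8$ is needed, because the factor $8$ in $8q(F-1)$ supplies three powers of $2$. For $j\le m<2^{a-1}$ we have $v(j)\le a-2$, so $v(X_j)\ge4$ and $(1-X_j)^2=1-2X_j+X_j^2\equiv1\pmod{32}$. Hence
\begin{equation}\label{eq:prod2}
\prod_{j=1}^m(1-X_j)^2\equiv1\pmod{32}.
\end{equation}
The terms in the bracket of \eqref{eq:F} are
\begin{equation}\label{eq:term2}
\frac{2q^2r_j^2}{q^2-j^2}=\frac{2(qr_j/j)^2}{X_j-1},\qquad\text{of valuation } 1+2\,v(qr_j/j),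
\end{equation}
since $X_j-1$ is a $2$-adic unit. By (A) this is at least $3$. So $F\equiv1\pmod8$ and $S-8q\equiv0\pmod{2^{a+6}}$. \qed

\section{Sharpness and the next term}

\subsection*{Proof of Theorem~\ref{thm:sharp}(i)}
We show that exactly one term \eqref{eq:term2} has valuation $3$, all the others having valuation at least $5$. Recall that $v(j)\le a-2$ for $1\le j\le m$. If $v(j)\le a-3$, then \eqref{eq:A} gives $v(qr_j/j)\ge\frac a2-\lfloor\frac{a-3}2\rfloor=2$, and the term has valuation at least $5$. Since $2^{a-2}\le m<2\cdot2^{a-2}$, the only other index is $j=2^{a-2}$.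

For $j=2^{a-2}$ we count the carries in $(m+j)+(m-j)$. The number $m$ has binary ones exactly in positions $0,2,\dots,a-2$, so $m-j$ has ones exactly in positions $0,2,\dots,a-4$ (none if $a=2$), and $m+j=(m-j)+2^{a-1}$. Each of the positions $0,2,\dots,a-4$ produces a carry. It is absorbed in the next odd position, which is at most $a-3$ and where both digits are $0$. In position $a-2$ both digits are $0$, in position $a-1$ there is a single one, and neither position receives or produces a carry. So there are exactly $\frac a2-1$ carries. With $v\binom{2m}m=\frac a2$ from the proof of Lemma~\ref{lem:val}, this gives $v(r_j)=-1$ and $v(qr_j/j)=a-1-(a-2)=1$, so the term has valuation exactly $3$. Together with \eqref{eq:prod2} we get $v_2(F-1)=3$, and $v_2(S-8q)=3+a+3=a+6$. \qed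

\subsection*{Proof of Theorem~\ref{thm:sharp}(ii)}
Now $q=p=3m+1\ge7$. All integers $j$ with $1\le j\le2m$ are units in $\mathbb Z_{(p)}$, and $r_j\in\mathbb Z_{(p)}$ for $1\le j\le m$. Write
\[
h_s=H_m^{(s)},\qquad e_s=\sum_{j=1}^m\frac{r_j^2}{j^s},\qquad M=\sum_{n=1}^m\frac{r_n^2(H_{m+n}-H_m)^2}{n^2}.
\]
We expand \eqref{eq:F} modulo $p^5$. Since $\prod_j(1-p^2/j^2)\equiv1-p^2h_2+\frac12p^4(h_2^2-h_4)\pmod{p^6}$, the square of this product is $\equiv1-2p^2h_2+p^4(2h_2^2-h_4)\pmod{p^5}$. The bracket is $\equiv1-2p^2e_2-2p^4e_4\pmod{p^5}$. With $c_m=h_2+e_2$,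
\begin{equation}\label{eq:F5}
F\equiv1-2p^2c_m+p^4\bigl(2h_2^2-h_4-2e_4+4h_2e_2\bigr)\pmod{p^5}.
\end{equation}
So we need $c_m$ modulo $p^3$, and $e_2$, $e_4$ modulo $p$. The first two come from Proposition~\ref{prop:squares}; for $e_4$ we interpolate $r_j^2$ by a polynomial. We use that, for every integer $t$,
\begin{equation}\label{eq:power}
\sum_{j=1}^{p-1}j^t\equiv\begin{cases}-1&\text{if }(p-1)\mid t,\\0&\text{otherwise}\end{cases}\pmod p ,
\end{equation}
which follows on writing $j$ as a power of a primitive root. For $s=2,4$, $p-1\ge6$ does not divide $s$, so the sum of $u^{-s}$ over $1\le u\le p-1$ is $0$ modulo $p$. The ranges $1\le u\le m$ and $2m+1\le u\le3m$ are exchanged by $u\mapsto p-u$, and each contributes $h_s$ modulo $p$. Hence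
\begin{equation}\label{eq:mid}
\sum_{u=m+1}^{2m}u^{-s}\equiv-2h_s\pmod p\qquad(s=2,4).
\end{equation}

\emph{The values of $c_m$ and $e_2$.} By Lemma~\ref{lem:val}(B), $\theta_n-1\equiv p(H_{m+n}-H_m)\pmod{p^2}$, so $(s_n-(-1)^nr_n)^2=r_n^2(\theta_n-1)^2\equiv p^2r_n^2(H_{m+n}-H_m)^2\pmod{p^3}$. By \eqref{eq:C}, divided by $q=p$, and \eqref{eq:mid},
\[
H_{2m}-H_m=\frac p2\sum_{u=m+1}^{2m}\frac1{u(p-u)}\equiv-\frac p2\sum_{u=m+1}^{2m}u^{-2}\equiv ph_2\pmod{p^2}.
\]
Proposition~\ref{prop:squares} now gives $c_m\equiv p^2(h_2^2+M)\pmod{p^3}$. In particular $e_2=c_m-h_2\equiv-h_2\pmod p$.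

\emph{The value of $e_4$.} Let $V(y)=\prod_{u=m+1}^{2m}(1-y/u^2)=\sum_{k=0}^mv_ky^k$. For $1\le j\le m$,
\[
V(j^2)=\prod_{u=m+1}^{2m}\frac{(u-j)(u+j)}{u^2}=\frac{(2m-j)!}{(m-j)!}\cdot\frac{(2m+j)!}{(m+j)!}\cdot\frac{m!^2}{(2m)!^2}=r_j\,\frac{(2m-j)!\,(2m+j)!}{(2m)!^2}.
\]
By Wilson's theorem, $-1\equiv(p-1)!\equiv(p-1-k)!\,(-1)^kk!$, that is, $(p-1-k)!\equiv(-1)^{k+1}/k!\pmod p$ for $0\le k\le p-1$. Since $2m=p-1-m$, we may apply this with $k=m+j,\ m-j,\ m$ to $(2m-j)!$, $(2m+j)!$, $(2m)!$, respectively. The signs cancel, and the last quotient is $\equiv m!^2/((m+j)!(m-j)!)=r_j$. Thus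
\[
V(j^2)\equiv r_j^2\pmod p\qquad(1\le j\le m).
\]
Furthermore $V(j^2)=0$ for $m<j\le2m$, and $V((p-j)^2)\equiv V(j^2)\pmod p$, which covers the range $2m<j\le p-1$. Hence
\[
2e_4\equiv\sum_{j=1}^{p-1}V(j^2)j^{-4}=\sum_{k=0}^mv_k\sum_{j=1}^{p-1}j^{2k-4}\equiv-v_2\pmod p
\]
by \eqref{eq:power}: the exponents $2k-4$ lie in $[-4,2m-4]$, and since $p-1=3m\ge6$, the only multiple of $p-1$ in this interval is $0$. Now $v_2$ is the second elementary symmetric function of the numbers $u^{-2}$ with $m<u\le2m$, so by \eqref{eq:mid}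
\[
v_2=\frac12\Bigl[\Bigl(\sum_{u=m+1}^{2m} u^{-2}\Bigr)^2-\sum_{u=m+1}^{2m} u^{-4}\Bigr]\equiv\frac12(4h_2^2+2h_4),\qquad
e_4\equiv-h_2^2-\frac12h_4\pmod p .
\]

\emph{Conclusion.} Substituting in \eqref{eq:F5}, we get $F\equiv1+p^4C\pmod{p^5}$ with
\[
C=(-2h_2^2-2M)+(2h_2^2-h_4)+(2h_2^2+h_4)-4h_2^2=-2(h_2^2+M).
\]
Multiplying by $8p$ gives (ii). \qed

\medskip
As a check, let $p=7$, $m=2$. Then $h_2=\frac54\equiv3\pmod7$. Since $H_4-H_2=\frac7{12}\equiv0$ and $H_3-H_2=\frac13$, we have $M\equiv\frac49\cdot\frac19=\frac4{81}\equiv1$. So $h_2^2+M\equiv9+1\equiv3$ and $-16(h_2^2+M)\equiv-48\equiv1\pmod7$, in agreement with $(S-56)/7^5=1912\equiv1\pmod7$.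

\begin{thebibliography}{9}
\bibitem{source}
Paper whose abstract begins ``Let $p>3$ be a prime. A $p$-adic congruence is called a super congruence if it happens to hold modul[\dots]'', \texttt{http://plouffe.fr/OEIS/citations/1001.4453.pdf}.
\end{thebibliography}

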